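
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{A countable, not first-countable space that is Fr\'echet--Urysohn for finite sets in the Laver model}


\begin{abstract}
A space $X$ is Fr\'echet--Urysohn for finite sets if, at each non-isolated point $x$, every family of nonempty finite subsets of $X\setminus\{x\}$ that forms a $\pi$-network at $x$ has an infinite subfamily converging to $x$. We show that the Laver model contains a countable space with this property that is not first-countable; it can even be taken to be a topological group. The first $\omega_1$ Laver reals generically choose an $(\omega_1,\omega_1)$-gap in $\mathcal P(\omega)/\mathrm{fin}$. Altering a single Laver real, without changing the generic extension or a prescribed real in it, shows that no set definable from a real and a ground model parameter separates the upper half of the gap from the lower half. The topological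 statements follow from this dichotomy.
\end{abstract}

\section{The question and the results}

\subsection{Convergence of finite sets}

All spaces are regular Hausdorff. Let $X$ be a space and $x\in X$. A family $\mathcal P$ of subsets of $X$ is a \emph{$\pi$-network at $x$} if for each open $U\ni x$ there is $p\in\mathcal P$ with $p\subseteq U$. An infinite family $\mathcal P$ of subsets of $X$ \emph{converges to $x$} if for each open $U\ni x$ the set $\{p\in\mathcal P:p\not\subseteq U\}$ is finite. Following E.~Reznichenko and O.~Sipacheva, $X$ is \emph{Fr\'echet--Urysohn for finite sets}, written $\mathrm{FU}_{\mathrm{fin}}$, if the following holds for each non-isolated $x\in X$: whenever $\mathcal P$ is a family of nonempty finite subsets of $X\setminus\{x\}$ that is a $\pi$-network at $x$, some infinite subfamily of $\mathcal P$ converges to $x$.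

For singletons this is familiar. The family $\{\{a\}:a\in A\}$, with $A\subseteq X\setminus\{x\}$, is a $\pi$-network at $x$ exactly when $x\in\overline A$, and any countably infinite part of a subfamily converging to $x$ gives a sequence of points of $A$ converging to $x$. So $\mathrm{FU}_{\mathrm{fin}}$ spaces are Fr\'echet--Urysohn. Finite sets ask for more.

\begin{example}
Let $X=(\omega\times\omega)\cup\{\infty\}$, where the points of $\omega\times\omega$ are isolated and the basic neighborhoods of $\infty$ are the sets $U_f=\{\infty\}\cup\{(n,m):m\ge f(n)\}$ for $f\in\omega^\omega$. If $A\subseteq\omega\times\omega$ and $\infty\in\overline A$, then $A$ meets some column $\{n\}\times\omega$ in an infinite set, which converges to $\infty$; so $X$ is Fr\'echet--Urysohn. But the family of all pairs $\{(0,n),(n,m)\}$ with $n\ge1$, $m\in\omega$, is a $\pi$-network at $\infty$ with no infinite subfamily converging to $\infty$. Indeed, in a convergent subfamily each point $(0,n)$ occurs only finitely often, so for each $n\ge 1$ only finitely many $m$ occur together with $n$. If $f(n)$ exceeds all of them for each $n\ge1$, then $U_f$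 contains no member of the subfamily, whatever $f(0)$ is.
\end{example}

On the other hand, first-countable spaces are $\mathrm{FU}_{\mathrm{fin}}$. Given a decreasing base $(U_n)$ at $x$ and $\mathcal P$ as in the definition, choose recursively $p_n\in\mathcal P$ inside the open neighborhood $U_n\setminus(p_0\cup\dots\cup p_{n-1})$ of $x$; the $p_n$ are pairwise disjoint and nonempty, and they converge to $x$. We ask how far $\mathrm{FU}_{\mathrm{fin}}$ is from first-countability for countable spaces.

\subsection{The Laver model}

By a sequence converging to $x$ we mean a countably infinite set $S\subseteq X\setminus\{x\}$ all but finitely many of whose points lie in any given neighborhood of $x$. Arhangel'skii's properties are the following. $X$ is \emph{$\alpha_1$} if for every $x$ and all sequences $S_n$ $(n\in\omega)$ converging to $x$ there is a sequence $S$ converging to $x$ with $S_n\setminus S$ finite for every $n$. $X$ is \emph{$\alpha_2$} if instead $S$ can be found with $S\cap S_n$ infinite for every $n$. First-countable spaces are $\alpha_1$: with $(U_n)$ as above, $S=\bigcup_n(S_n\cap U_n)$ works.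

The \emph{Laver model} is obtained by a countable support iteration of Laver forcing of length $\omega_2$ over a model of CH. Every $\mathrm{FU}_{\mathrm{fin}}$ space is $\alpha_2$, and Dow showed that in the Laver model all $\alpha_2$ spaces are $\alpha_1$. So in the Laver model every $\mathrm{FU}_{\mathrm{fin}}$ space is $\alpha_1$, and one might guess that there the countable ones are all first-countable. The question, posed in \cite{FUfin}, is:

\begin{quote}
\emph{Is there, in the Laver model, a countable $\mathrm{FU}_{\mathrm{fin}}$ space that is not first-countable?}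
\end{quote}

The answer is yes. We use neither CH in the ground model nor the two facts just quoted.

\subsection{The theorems}

A \emph{Laver tree} is a set $T\subseteq\omega^{<\omega}$ closed under initial segments that has a node $\sigma\in T$, its \emph{stem}, such that all nodes of $T$ are comparable with $\sigma$ and each node of $T$ extending $\sigma$ (including $\sigma$ itself) has infinitely many immediate successors in $T$. \emph{Laver forcing} $\mathbb L$ is the set of Laver trees ordered by inclusion. Throughout, $V$ is any model of ZFC, $\kappa\ge\omega_1$ is an ordinal, $\langle P_\alpha:\alpha\le\kappa\rangle$ is the countable support iteration of Laver forcing, and $G$ is $P_\kappa$-generic over $V$. The Laver model is the case $V\models\mathrm{CH}$, $\kappa=\omega_2$. Recall that Laver forcing is proper and that countable support iterations of proper forcings are proper (Shelah); in particular $\omega_1$ is the same in $V$ and in $V[G]$. We write $A\subseteq^*B$ if $A\setminus B$ is finite.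

\begin{theorem}\label{thm:A}
In $V[G]$ there is a filter $\mathcal F$ on $\omega$ such that $X=\omega\cup\{\infty\}$, with $\omega$ discrete and with the sets $\{\infty\}\cup F$, $F\in\mathcal F$, as basic neighborhoods of $\infty$, is a regular Hausdorff $\mathrm{FU}_{\mathrm{fin}}$ space that is not first-countable. In particular, the Laver model contains a countable $\mathrm{FU}_{\mathrm{fin}}$ space that is not first-countable.
\end{theorem}

\begin{theorem}\label{thm:B}
In $V[G]$ there is a sequence $\langle(A_\alpha,F_\alpha):\alpha<\omega_1\rangle$ of pairs of subsets of $\omega$ with the following properties.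
\begin{enumerate}
\item[(1)] For all $\alpha$, $A_\alpha\subseteq F_\alpha$ and $F_\alpha\setminus A_\alpha$ is infinite. For $\alpha<\beta$, $A_\alpha\subseteq^*A_\beta$ and $F_\beta\subseteq^*F_\alpha$, and both $A_\beta\setminus A_\alpha$ and $F_\alpha\setminus F_\beta$ are infinite.
\item[(2)] (Dichotomy; one statement for each formula $\varphi$.) Let $\mathcal C=\{Y\subseteq\omega:V[G]\models\varphi(Y,r,v)\}$, where $r\in V[G]$, $r\subseteq\omega$, and $v\in V$. If $F_\alpha\in\mathcal C$ for all $\alpha$, then $A_\alpha\in\mathcal C$ for some $\alpha$. Dually, if $A_\alpha\in\mathcal C$ for all $\alpha$, then $F_\alpha\in\mathcal C$ for some $\alpha$.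
\end{enumerate}
Let $\mathcal F$ be the filter generated by $\{F_\alpha\setminus n:\alpha<\omega_1,\,n<\omega\}$.
\begin{enumerate}
\item[(3)] The space $X=\omega\cup\{\infty\}$ defined from $\mathcal F$ is as in Theorem~\ref{thm:A} and has character exactly $\omega_1$. Moreover, if $\mathcal P_n$ $(n\in\omega)$ are $\pi$-networks at $\infty$ consisting of nonempty finite subsets of $\omega$, then there are pairwise disjoint $a_n\in\mathcal P_n$ such that $\{a_n:n\in\omega\}$ converges to $\infty$.
\item[(4)] A set $S\subseteq\omega$ satisfies $S\subseteq^*F$ for all $F\in\mathcal F$ iff $S\subseteq^*A_\alpha$ for some $\alpha$. A set $Y\subseteq\omega$ belongs to $\mathcal F$ iff $A_\alpha\subseteq^*Y$ for all $\alpha$. Consequently $X$ is $\alpha_1$.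
\item[(5)] The Boolean group $([\omega]^{<\omega},\triangle)$ with neighborhood base $\{[F]^{<\omega}:F\in\mathcal F\}$ at $\emptyset$ is a countable Hausdorff $\mathrm{FU}_{\mathrm{fin}}$ topological group that is not first-countable.
\end{enumerate}
\end{theorem}

Clause (1) describes the picture
\[
A_0\subseteq^*A_1\subseteq^*\dots\subseteq^*A_\alpha\subseteq^*\dots\qquad\dots\subseteq^*F_\alpha\subseteq^*\dots\subseteq^*F_1\subseteq^*F_0 .
\]
The sets $F_\alpha$ generate the neighborhoods of $\infty$, and each infinite $A_\alpha$ is a sequence converging to $\infty$. Clause (2) says that a property that is definable from a real and a ground model parameter and shared by all upper sets is shared by some lower set. This is what $\mathrm{FU}_{\mathrm{fin}}$ needs. If $\mathcal P$ is a $\pi$-network at $\infty$ consisting of finite sets, then every $Y=F_\alpha$ has the property that for each $k$ some $a\in\mathcal P$ satisfies $a\subseteq Y\setminus k$. By (2), some $Y=A_\alpha$ has this property too, and we can choose infinitely many disjoint members of $\mathcal P$ inside this one convergent sequence. Section~\ref{sec:top} carries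 this out and derives (3)--(5) from (1) and (2). The other sections construct the gap and prove the dichotomy. Section~\ref{sec:one} shows the argument for a single Laver real, Sections~\ref{sec:change} and~\ref{sec:protect} extend it to the iteration, and Sections~\ref{sec:gap} and~\ref{sec:dich} conclude.

\section{From the dichotomy to the topology}\label{sec:top}

We work in $V[G]$, assume that $\langle(A_\alpha,F_\alpha):\alpha<\omega_1\rangle$ satisfies (1) and (2) of Theorem~\ref{thm:B}, and derive (3)--(5). This also gives Theorem~\ref{thm:A}.

\paragraph{The space.} By (1) the sets $F_\alpha\setminus n$ are infinite, and they form a filter base since for $\alpha<\beta$ we have $F_\beta\setminus k\subseteq F_\alpha$ for some $k$. So all members of $\mathcal F$ are infinite, and $\omega\setminus n\in\mathcal F$ for all $n$. Hence $\infty$ is the only non-isolated point of $X$ and $X$ is Hausdorff. The sets $\{\infty\}\cup F$ are clopen, so $X$ is zero-dimensional and therefore regular. We shall use repeatedly that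
\begin{equation}\label{eq:below}
A_\alpha\subseteq^*F\qquad\text{for all }\alpha<\omega_1\text{ and }F\in\mathcal F .
\end{equation}
It suffices to see this for $F=F_\beta\setminus k$, and with $\gamma=\max(\alpha,\beta)$ we have $A_\alpha\subseteq^*A_\gamma\subseteq F_\gamma\subseteq^*F_\beta$.

\paragraph{Character $\omega_1$.} The given base at $\infty$ has size $\omega_1$. Suppose that $\{B_n:n\in\omega\}$ were a base of $\mathcal F$, say $B_n\supseteq F_{\alpha_n}\setminus k_n$. Choose $\beta<\omega_1$ above all $\alpha_n$. Some $B_n$ is contained in $F_\beta$, so $F_{\alpha_n}\subseteq^*F_\beta$, contradicting that $F_{\alpha_n}\setminus F_\beta$ is infinite. So $X$ is not first-countable.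

\paragraph{$\mathrm{FU}_{\mathrm{fin}}$ and the selective form.} Let $\mathcal P_n$ $(n\in\omega)$ be $\pi$-networks at $\infty$ consisting of nonempty finite subsets of $\omega$. Since $\omega\times[\omega]^{<\omega}$ is countable, the sequence $\langle\mathcal P_n:n\in\omega\rangle$ is coded by a subset of $\omega$, and (2) applies to
\[
\mathcal C=\{Y\subseteq\omega:\ \forall n\ \forall k\ \exists a\in\mathcal P_n\ \ a\subseteq Y\setminus k\}.
\]
Every $F_\alpha$ is in $\mathcal C$ because $F_\alpha\setminus k\in\mathcal F$ for all $k$. By the dichotomy some $A_\alpha$ is in $\mathcal C$. Choose inductively $a_n\in\mathcal P_n$ with $a_n\subseteq A_\alpha$ and, for $n>0$, $\min a_n>\max a_{n-1}$. If $F\in\mathcal F$, then $A_\alpha\setminus F$ is finite by \eqref{eq:below}, and as the $a_n$ are pairwise disjoint, all but finitely many of them are contained in $F$. So $\{a_n:n\in\omega\}$ is infinite and converges to $\infty$. Taking $\mathcal P_n=\mathcal P$ for all $n$ gives $\mathrm{FU}_{\mathrm{fin}}$. This proves (3).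

\paragraph{Clause (4).} If $S\subseteq^*F$ for all $F\in\mathcal F$, then all $F_\alpha$ belong to $\{Z:S\subseteq^*Z\}$, so some $A_\alpha$ does. If $A_\alpha\subseteq^*Y$ for all $\alpha$, then all $A_\alpha$ belong to $\{Z:Z\subseteq^*Y\}$, so by the dual form some $F_\alpha$ does, and hence $Y\in\mathcal F$. Both converses follow from \eqref{eq:below}.

For $\alpha_1$, note that no sequence converges to an isolated point. If $S_n$ $(n\in\omega)$ converge to $\infty$, then $S_n\subseteq^*F$ for all $F\in\mathcal F$, so $S_n\subseteq^*A_{\alpha_n}$ for some $\alpha_n$. Choose $\alpha<\omega_1$ with $\alpha>\alpha_n$ for all $n$. Then $S=A_\alpha$ is infinite, since $A_\alpha\setminus A_{\alpha_0}$ is; it converges to $\infty$ by \eqref{eq:below}; and $S_n\setminus S$ is finite for every $n$.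

Clause (4) also shows that the sequence is a gap: no $Y$ satisfies $A_\alpha\subseteq^*Y\subseteq^*F_\alpha$ for all $\alpha$. For otherwise $Y\subseteq^*A_\alpha$ for some $\alpha$, and then $A_{\alpha+1}\subseteq^*A_\alpha$, contradicting (1).

\paragraph{Clause (5).} The sets $[F]^{<\omega}$, $F\in\mathcal F$, are subgroups, and $[F]^{<\omega}\cap[F']^{<\omega}=[F\cap F']^{<\omega}$. The intersection of all of them is $\{\emptyset\}$, because $\bigcap\mathcal F=\emptyset$. So they form a neighborhood base at $\emptyset$ of a Hausdorff group topology. It is zero-dimensional, as cosets of open subgroups are clopen; hence it is regular. If $\emptyset$ had a countable neighborhood base, then by shrinking its members we would get one of the form $\{[B_n]^{<\omega}:n\in\omega\}$ with $B_n\in\mathcal F$. Since $[B]^{<\omega}\subseteq[F]^{<\omega}$ iff $B\subseteq F$, the sets $B_n$ would form a countable base of $\mathcal F$, which does not exist.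

By homogeneity it is enough to check $\mathrm{FU}_{\mathrm{fin}}$ at $\emptyset$. Let $\mathcal E$ be a family of nonempty finite subsets of $[\omega]^{<\omega}\setminus\{\emptyset\}$ that is a $\pi$-network at $\emptyset$. For $E\in\mathcal E$ the set $\bigcup E\subseteq\omega$ is finite and nonempty, and $E\subseteq[F]^{<\omega}$ iff $\bigcup E\subseteq F$. So $\{\bigcup E:E\in\mathcal E\}$ is a $\pi$-network at $\infty$ in $X$. Take an infinite subfamily converging to $\infty$, and for each of its members $a$ choose $E_a\in\mathcal E$ with $\bigcup E_a=a$. The sets $E_a$ are distinct for distinct $a$, and they converge to $\emptyset$. \hfill$\square$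

\section{One Laver real}\label{sec:one}

It remains to find a gap with the dichotomy. We begin with a single Laver real choosing a single pair; the main idea is already visible here.

\paragraph{Recoding.} If $H$ is $\mathbb L$-generic, its \emph{Laver real} $\ell\in\omega^\omega$ is the union of the stems of the members of $H$. Its range is infinite, since a stem can always be extended by a new value. Fix a bijection $c:2^{<\omega}\to\omega$ in $V$. For $y\in2^\omega$ let
\[
T_y=\{t\in\omega^{<\omega}:\mathrm{ran}(t)\subseteq\{c(y{\restriction}m):m\in\omega\}\},
\qquad h_y:\omega^{<\omega}\to T_y,\quad h_y(t)(n)=c\bigl(y{\restriction}t(n)\bigr).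
\]
$T_y$ is a Laver tree with empty stem, and $h_y$ is a bijection preserving length, and preserving end-extension in both directions. So $T\mapsto h_y[T]$ is a bijection from $\mathbb L$ onto $\{S\in\mathbb L:S\subseteq T_y\}$ that preserves and reflects inclusion, and it maps a tree with stem $\sigma$ to a tree with stem $h_y(\sigma)$.

We say that $\ell\in\omega^\omega$ \emph{reads} $y$ if $\mathrm{ran}(\ell)$ is an infinite subset of $\{c(y{\restriction}m):m\in\omega\}$. Infinitely many initial segments determine $y$, so $\ell$ reads at most one $y$. A point $y\in2^\omega$ \emph{codes} the pair $(\{n:y(2n)=1\},\{n:y(2n+1)=1\})$ of subsets of $\omega$.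

\paragraph{The smallest case.} Call a pair $(A,F)$ \emph{admissible} if $A\subseteq F\subseteq\omega$ and $A$, $F\setminus A$, $\omega\setminus F$ are infinite. Fix an admissible pair in $V$ as default. Let $\dot A,\dot F$ be $\mathbb L$-names such that $(\dot A,\dot F)$ is the pair coded by $y$ if $\ell$ reads some $y$ coding an admissible pair, and is the default pair otherwise.

\begin{proposition}\label{prop:toy}
For every formula $\varphi$ and $v\in V$, the trivial condition of $\mathbb L$ does not force ``$\,\varphi(\dot F,\check v)$ and $\neg\varphi(\dot A,\check v)$''.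
\end{proposition}

\begin{proof}
Suppose it does. Let $H$ be $\mathbb L$-generic over $V$ with real $\ell$, and put $\mathcal C=\{Y\subseteq\omega:V[H]\models\varphi(Y,v)\}$. In $V$ choose an infinite co-infinite $Y\subseteq\omega$ and sets $A$, $F$ such that $(A,Y)$ and $(Y,F)$ are admissible. Let $y_1$ code $(A,Y)$ and $y_2$ code $(Y,F)$. For $i=1,2$ the trees $h_{y_i}[T]$, $T\in H$, generate an $\mathbb L$-generic filter $H^i$ containing $T_{y_i}$, because $T\mapsto h_{y_i}[T]$ is an isomorphism of $\mathbb L$ with the part of $\mathbb L$ below $T_{y_i}$. Moreover $V[H^i]=V[H]$, so both extensions compute the same class $\mathcal C$. The Laver real of $H^i$ is $\ell^i(n)=c(y_i{\restriction}\ell(n))$, which reads $y_i$. So $\dot F[H^1]=Y$ and $\dot A[H^2]=Y$. By the assumption applied to $H^1$, $Y\in\mathcal C$; applied to $H^2$, $Y\notin\mathcal C$.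
\end{proof}

So the same $Y$ can be made the upper set or the lower set of the pair without changing the extension, and a definition over that extension cannot tell the two roles apart. For the dichotomy in $V[G]$ three things are missing.
\begin{itemize}
\item There is a whole iteration after the Laver real that we alter, and $V[G]$ must stay the same. This is Lemma~\ref{lem:change}.
\item In the dichotomy $\mathcal C$ may depend on a real $r\in V[G]$, and a failure is forced only by some condition $p\in G$. The change must preserve $r$ and must keep $p$ in the generic filter. This is Lemma~\ref{lem:protect}.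
\item The new pair must fit into the part of the gap already built. This is Lemma~\ref{lem:interp}.
\end{itemize}

\section{Changing one coordinate of the iteration}\label{sec:change}

\subsection{Conventions}\label{sub:conv}

By a \emph{nice} $P_\beta$-name we mean a subset of $\{\check t:t\in\omega^{<\omega}\}\times P_\beta$ that is forced by the trivial condition to be in $\mathbb L^{V[G_\beta]}$. Every $P_\beta$-name $\tau$ forced to be in $\mathbb L$ is forced to equal the nice name $\{(\check t,q):q\Vdash t\in\tau\}$. So we may specify a nice name by giving a definition of its value in the extension, in terms of the generic filter and parameters in $V$. The forcing $P_\alpha$ consists of the functions $p$ with countable domain $\mathrm{dom}\,p\subseteq\alpha$ such that $p(\beta)$ is a nice $P_\beta$-name for each $\beta\in\mathrm{dom}\,p$. For $\beta\notin\mathrm{dom}\,p$ we read $p(\beta)$ as $\omega^{<\omega}$. The order is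
\[
q\le p\iff q{\restriction}\beta\Vdash q(\beta)\subseteq p(\beta)\ \text{ for all }\beta\in\mathrm{dom}\,p .
\]
We do not require $\mathrm{dom}\,p\subseteq\mathrm{dom}\,q$. As adding trivial coordinates to $q$ gives an equivalent condition, this makes no difference to the forcing. Conditions $p,q$ are \emph{equivalent} if $p\le q\le p$.

We view $P_\alpha$ as a subset of $P_\kappa$ and put $G_\alpha=G\cap P_\alpha=\{p{\restriction}\alpha:p\in G\}$, which is $P_\alpha$-generic over $V$. The filter
\[
G(\beta)=\{p(\beta)[G_\beta]:p\in G,\ \beta\in\mathrm{dom}\,p\}
\]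
is $\mathbb L^{V[G_\beta]}$-generic over $V[G_\beta]$, and $\ell_\beta$ denotes its Laver real. We use the same notation, with primes, for another $P_\kappa$-generic filter $G'$. We also use that two generic filters $H\subseteq H'$ for the same forcing over the same model are equal: for $p\in H'$, some $q\in H$ is below $p$ or incompatible with $p$, and the latter is impossible in $H'$.

The generic filter is determined by its coordinates:

\begin{lemma}\label{lem:coord}
Let $p\in P_\alpha$. Then $p\in G_\alpha$ iff $p(\beta)[G_\beta]\in G(\beta)$ for all $\beta\in\mathrm{dom}\,p$.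
\end{lemma}

\begin{proof}
The forward direction is the definition of $G(\beta)$. Suppose the right side holds but $p\notin G_\alpha$, and choose $q\in G_\alpha$ forcing both the right side and $p\notin\dot G_\alpha$. Then $q\not\le p$, so there are $\beta\in\mathrm{dom}\,p$, $u\le q{\restriction}\beta$ and $t\in\omega^{<\omega}$ with $u\Vdash t\in q(\beta)\setminus p(\beta)$. Let $q'$ be obtained from $q$ by replacing $q{\restriction}\beta$ by $u$, and $q(\beta)$ by a nice name for the Laver tree $q(\beta)_t=\{s\in q(\beta):s\subseteq t\text{ or }t\subseteq s\}$ if $t\in q(\beta)$, and for $q(\beta)$ otherwise. Then $q'\le q$. Every Laver tree contained in $q(\beta)_t$ contains $t$, because it has nodes of length at least $|t|$ and these extend $t$. As any member of $G(\beta)$ and $q'(\beta)$ have a common refinement in $G(\beta)$, $q'$ forces $t$ to belong to every member of $G(\beta)$. Since $u\Vdash t\notin p(\beta)$, it follows that $q'\Vdash p(\beta)\notin G(\beta)$. But $q'\le q$ forces the right side, a contradiction.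
\end{proof}

\subsection{The change}

We want to replace the real $\ell_\delta$ by $n\mapsto c(y{\restriction}\ell_\delta(n))$ and keep all the other filters $G(\alpha)$. Arbitrary $y\in V[G_\delta]$ must be allowed, since the part of the gap that the new pair must fit lives there. The difficulty lies in the later coordinates. If $p\in G$ and $\alpha>\delta$, the name $p(\alpha)$ may refer to $\ell_\delta$, and its value may change when it is evaluated with the new filter. So names have to be translated, and we do this by an embedding of $P_\kappa$ onto (up to equivalence) the part of $P_\kappa$ below a condition saying that $\ell_\delta$ reads $y$.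

\begin{lemma}\label{lem:change}
Let $\delta<\kappa$ and $y\in2^\omega\cap V[G_\delta]$. There is a $P_\kappa$-generic filter $G'$ over $V$ such that
\begin{itemize}
\item $V[G']=V[G]$, and $V[G'_\alpha]=V[G_\alpha]$ for all $\alpha\le\kappa$;
\item $G'_\delta=G_\delta$, and $G'(\alpha)=G(\alpha)$ for all $\alpha<\kappa$, $\alpha\ne\delta$;
\item the real $\ell'_\delta$ computed from $G'$ is $\ell'_\delta(n)=c(y{\restriction}\ell_\delta(n))$; in particular $\ell'_\delta$ reads $y$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\dot y$ be a $P_\delta$-name for an element of $2^\omega$ with $\dot y[G_\delta]=y$. Let $e$ be the condition with domain $\{\delta\}$ and $e(\delta)=T_{\dot y}$. For $\alpha\in[\delta+1,\kappa]$ put $D_\alpha=\{s\in P_\alpha:s\le e\}$. If $s\in D_\alpha$, then $\delta\in\mathrm{dom}\,s$, because $\omega^{<\omega}\not\subseteq T_{\dot y}$. By recursion on $\alpha$ we shall define maps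
\[
\pi_\alpha:P_\alpha\to D_\alpha,\qquad \rho_\alpha:D_\alpha\to P_\alpha
\]
such that
\begin{enumerate}
\item[(i)] $p\le p'\iff\pi_\alpha(p)\le\pi_\alpha(p')$;
\item[(ii)] $\pi_\alpha(\rho_\alpha(s))$ is equivalent to $s$;
\item[(iii)] $\pi_\alpha(p){\restriction}\beta=\pi_\beta(p{\restriction}\beta)$ and $\rho_\alpha(s){\restriction}\beta=\rho_\beta(s{\restriction}\beta)$ for $\delta<\beta<\alpha$; moreover $\mathrm{dom}\,\pi_\alpha(p)=\mathrm{dom}\,p\cup\{\delta\}$ and $\mathrm{dom}\,\rho_\alpha(s)=\mathrm{dom}\,s$.
\end{enumerate}
The maps $\rho_\alpha$ are carried along because at limit stages density of the range of $\pi_\alpha$ alone would not suffice: we need preimages that cohere.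

\medskip
\emph{Step 1: what \textup{(i)} and \textup{(ii)} give at a fixed $\alpha$.} For a $P_\alpha$-generic $H$ over $V$ put
\[
H^\pi=\{s\in P_\alpha:\exists p\in H\ \ \pi_\alpha(p)\le s\}.
\]

(iv) \emph{$H^\pi$ is $P_\alpha$-generic over $V$, $e\in H^\pi$, $H=\pi_\alpha^{-1}[H^\pi]$, and $V[H]=V[H^\pi]$.} By (i), $H^\pi$ is a filter, and it contains $e$ since $\pi_\alpha$ maps into $D_\alpha$. Let $D\subseteq P_\alpha$ be dense and $p\in P_\alpha$. Take $d\in D$ with $d\le\pi_\alpha(p)$. Then $d\in D_\alpha$ and $\pi_\alpha(\rho_\alpha(d))\le d\le\pi_\alpha(p)$, so $\rho_\alpha(d)\le p$ by (i). Hence $\{p':\exists d\in D\ \ \pi_\alpha(p')\le d\}$ is dense and meets $H$, that is, $H^\pi\cap D\ne\emptyset$. If $\pi_\alpha(p)\in H^\pi$, then $\pi_\alpha(p')\le\pi_\alpha(p)$ for some $p'\in H$, so $p'\le p$ and $p\in H$. This gives $H=\pi_\alpha^{-1}[H^\pi]$, and $V[H]=V[H^\pi]$ follows as $\pi_\alpha\in V$.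

(v) \emph{If $K\ni e$ is $P_\alpha$-generic over $V$, then $H=\pi_\alpha^{-1}[K]$ is $P_\alpha$-generic over $V$ and $H^\pi=K$.} The set $H$ is upward closed by (i). If $p,p'\in H$, take $s\in K$ below $\pi_\alpha(p)$ and $\pi_\alpha(p')$. Then $s\in D_\alpha$, and $\pi_\alpha(\rho_\alpha(s))\in K$ by (ii), so $\rho_\alpha(s)\in H$; and $\rho_\alpha(s)\le p,p'$ by (ii) and (i). If $D$ is dense and $s\in D_\alpha$, take $d\in D$ with $d\le\rho_\alpha(s)$; then $\pi_\alpha(d)\le\pi_\alpha(\rho_\alpha(s))\le s$. So $\{s:\exists d\in D\ \ s\le\pi_\alpha(d)\}$ is dense below $e$ and meets $K$, whence $H\cap D\ne\emptyset$. Finally $H^\pi\subseteq K$, and both filters are generic, so they are equal.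

Thus $H\leftrightarrow K=H^\pi$ is a bijection between the generic filters $H$ and the generic filters $K\ni e$, with $p\in H\iff\pi_\alpha(p)\in K$ and $V[H]=V[K]$.

\medskip
\emph{Step 2: the recursion.}

\emph{Stage $\delta+1$.} Let $\pi_{\delta+1}(p){\restriction}\delta=p{\restriction}\delta$, and let $\pi_{\delta+1}(p)(\delta)$ be the nice name for $h_{\dot y}[p(\delta)]$; this is $T_{\dot y}$ if $\delta\notin\mathrm{dom}\,p$. Let $\rho_{\delta+1}(s){\restriction}\delta=s{\restriction}\delta$, and let $\rho_{\delta+1}(s)(\delta)$ be the nice name for $h_{\dot y}^{-1}[s(\delta)]$ if $s(\delta)\subseteq T_{\dot y}$, and for $\omega^{<\omega}$ otherwise. Clause (i) holds since $T\mapsto h_y[T]$ preserves and reflects inclusion; if $\delta\notin\mathrm{dom}\,p'$, then there is no requirement at $\delta$ on the left, and the requirement $h_{\dot y}[p(\delta)]\subseteq T_{\dot y}$ on the right always holds. Clause (ii) holds since $s{\restriction}\delta\Vdash s(\delta)\subseteq T_{\dot y}$.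

\emph{Stage $\alpha+1$, where $\alpha>\delta$.} The restrictions to $\alpha$ are dictated by (iii). The coordinate $\alpha$ of $\pi_{\alpha+1}(p)$ should denote for $K=H^\pi$ what $p(\alpha)$ denotes for $H$, and vice versa for $\rho_{\alpha+1}$. So, if $\alpha\in\mathrm{dom}\,p$, let $\pi_{\alpha+1}(p)(\alpha)$ be the nice $P_\alpha$-name whose value for a generic $K$ is
\[
\pi_{\alpha+1}(p)(\alpha)[K]=
\begin{cases}
p(\alpha)[\pi_\alpha^{-1}[K]]&\text{if }e\in K,\\
\omega^{<\omega}&\text{otherwise;}
\end{cases}
\]
and if $\alpha\in\mathrm{dom}\,s$, let $\rho_{\alpha+1}(s)(\alpha)$ be the nice $P_\alpha$-name whose value for a generic $H$ is $s(\alpha)[H^\pi]$. These values are Laver trees in $V[K]$ and $V[H]$, respectively, by (iv) and (v), and they are defined from the generic filter and parameters in $V$. So such nice names exist (Section~\ref{sub:conv}). With absent coordinates read as $\omega^{<\omega}$, the two formulas also hold when $\alpha\notin\mathrm{dom}\,p$ or $\alpha\notin\mathrm{dom}\,s$. Clearly $\pi_{\alpha+1}(p)\le e$.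

For (i), note that $p\le p'$ iff $p{\restriction}\alpha\le p'{\restriction}\alpha$ and $p(\alpha)[H]\subseteq p'(\alpha)[H]$ for all generic $H\ni p{\restriction}\alpha$. By (i) at $\alpha$, and under the correspondence $H\leftrightarrow K$, this says that $\pi_\alpha(p{\restriction}\alpha)\le\pi_\alpha(p'{\restriction}\alpha)$ and
\[
\pi_{\alpha+1}(p)(\alpha)[K]\subseteq\pi_{\alpha+1}(p')(\alpha)[K]\quad\text{for all generic }K\ni\pi_\alpha(p{\restriction}\alpha)
\]
(all such $K$ contain $e$), that is, $\pi_{\alpha+1}(p)\le\pi_{\alpha+1}(p')$.

For (ii), let $s\in D_{\alpha+1}$. The restrictions of $s$ and $\pi_{\alpha+1}(\rho_{\alpha+1}(s))$ to $\alpha$ are equivalent by (ii) at $\alpha$. If $\alpha\notin\mathrm{dom}\,s$, then $\alpha$ is in neither domain. If $\alpha\in\mathrm{dom}\,s$ and $K\ni s{\restriction}\alpha$ is generic, then $e\in K$, and with $H=\pi_\alpha^{-1}[K]$ we get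
\[
\pi_{\alpha+1}(\rho_{\alpha+1}(s))(\alpha)[K]=\rho_{\alpha+1}(s)(\alpha)[H]=s(\alpha)[H^\pi]=s(\alpha)[K].
\]

\emph{Limit stages.} Put $\pi_\alpha(p)=\bigcup_{\delta<\beta<\alpha}\pi_\beta(p{\restriction}\beta)$ and $\rho_\alpha(s)=\bigcup_{\delta<\beta<\alpha}\rho_\beta(s{\restriction}\beta)$. By (iii) at smaller stages these are functions with the countable domains $\mathrm{dom}\,p\cup\{\delta\}$ and $\mathrm{dom}\,s$, hence conditions, and (iii) holds at $\alpha$. Since $p\le p'$ iff $p{\restriction}\beta\le p'{\restriction}\beta$ for all $\beta\in(\delta,\alpha)$, (i) and (ii) are inherited.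

\medskip
\emph{Step 3: the filter $G'$.} Let $G'=G^\pi$, computed with $\pi_\kappa$. By (iv) it is $P_\kappa$-generic and $V[G']=V[G]$.

Let $\delta<\alpha\le\kappa$. For $p\in G_\alpha$ we have $\pi_\alpha(p)=\pi_\kappa(p)\in G'$ by (iii). So $(G_\alpha)^\pi\subseteq G'_\alpha$; both are $P_\alpha$-generic, hence equal. By (iv), $V[G'_\alpha]=V[G_\alpha]$ and $\pi_\alpha^{-1}[G'_\alpha]=G_\alpha$. For $p\in G_\delta$ we have $\pi_\kappa(p){\restriction}\delta=\pi_{\delta+1}(p){\restriction}\delta=p$, so $\pi_\kappa(p)\le p$ and $p\in G'$. Thus $G_\delta\subseteq G'_\delta$, and again these are equal. It follows that $G'_\beta=G_\beta$ for $\beta\le\delta$ and $G'(\beta)=G(\beta)$ for $\beta<\delta$.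

Let $\delta<\alpha<\kappa$ and let $T=p(\alpha)[G_\alpha]\in G(\alpha)$, where $p\in G$ and $\alpha\in\mathrm{dom}\,p$. Then $\pi_\kappa(p)\in G'$ and, as $e\in G'_\alpha$,
\[
\pi_\kappa(p)(\alpha)[G'_\alpha]=p(\alpha)[\pi_\alpha^{-1}[G'_\alpha]]=p(\alpha)[G_\alpha]=T .
\]
So $G(\alpha)\subseteq G'(\alpha)$. Both are generic over $V[G_\alpha]=V[G'_\alpha]$ for the Laver forcing of this model, hence equal.

Finally, for $p\in G$ with $\delta\in\mathrm{dom}\,p$ we have $h_y\bigl[p(\delta)[G_\delta]\bigr]=\pi_\kappa(p)(\delta)[G'_\delta]\in G'(\delta)$. As $h_y$ maps stems to stems, $\ell'_\delta(n)=c(y{\restriction}\ell_\delta(n))$. Since $\mathrm{ran}(\ell_\delta)$ is infinite, so is $\mathrm{ran}(\ell'_\delta)$, and $\ell'_\delta$ reads $y$.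
\end{proof}

\section{Protecting a condition and a real}\label{sec:protect}

The filter $G'$ need not contain a given $p\in G$, for instance if $p(\delta)[G_\delta]$ is incompatible with $T_y$; and a name for a real may change its value, for instance a name for $\ell_\delta$. We now find a coordinate $\delta<\omega_1$ to which a given condition and a given name are insensitive. Here properness enters. Recall that for a countable elementary submodel $M\prec H(\theta)$ with $P\in M$, a condition $q$ is \emph{$(M,P)$-generic} if $q$ forces that the generic filter meets $D\cap M$ for every dense set $D\subseteq P$ in $M$; and that $P$ is proper if for all large enough regular $\theta$ and all such $M$, every $p\in P\cap M$ has an $(M,P)$-generic extension. The idea is that $G\cap M$ then determines $p\in G$ and the value of the name, and that conditions in $M$ have supports contained in $M$. So they do not mention the coordinate $\delta=M\cap\omega_1$.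

\begin{lemma}\label{lem:protect}
Let $p\in G$ and let $\dot r$ be a $P_\kappa$-name for a subset of $\omega$. There is $\delta<\omega_1$ such that for every $y\in2^\omega\cap V[G_\delta]$ the filter $G'$ of Lemma~\ref{lem:change} satisfies in addition
\[
p\in G'\quad\text{and}\quad\dot r[G']=\dot r[G].
\]
\end{lemma}

\begin{proof}
Let $\theta$ be large and regular. In $V$, by properness, every $p'\le p$ has an extension $q$ that is $(M,P_\kappa)$-generic for some countable $M\prec H(\theta)$ with $p',p,\dot r,\kappa,\langle P_\alpha:\alpha\le\kappa\rangle\in M$. By density, some $q\in G$ is $(M,P_\kappa)$-generic for a countable $M\prec H(\theta)$, $M\in V$, containing $p,\dot r,\kappa$ and $\langle P_\alpha:\alpha\le\kappa\rangle$. Put $\delta=M\cap\omega_1$. This is a countable ordinal, $\delta<\kappa$ since $\kappa\ge\omega_1$, and $\delta\notin M$.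

By the choice of $q$, $G\cap M\cap D\ne\emptyset$ for every dense $D\subseteq P_\kappa$ in $M$. Consequently, for $\alpha\in M\cap(\kappa+1)$ and every dense $D\subseteq P_\alpha$ in $M$,
\begin{equation}\label{eq:meet}
G_\alpha\cap M\cap D\ne\emptyset .
\end{equation}
Indeed, $\{u\in P_\kappa:u{\restriction}\alpha\in D\}$ is dense and in $M$, and if $u\in G\cap M$ is in it, then $u{\restriction}\alpha\in G_\alpha\cap M\cap D$.

Now let $y\in2^\omega\cap V[G_\delta]$ and let $G'$ be given by Lemma~\ref{lem:change}. We claim that
\[
G_\alpha\cap M=G'_\alpha\cap M\qquad\text{for all }\alpha\in M\cap(\kappa+1).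
\]
We use induction on $\alpha$. Assume the claim for all $\beta\in M\cap\alpha$, and let $u\in P_\alpha\cap M$. Since $\mathrm{dom}\,u\in M$ is countable, $\mathrm{dom}\,u\subseteq M$, and in particular $\delta\notin\mathrm{dom}\,u$. Let $\beta\in\mathrm{dom}\,u$. For each $t\in\omega^{<\omega}$ the set of conditions in $P_\beta$ deciding ``$t\in u(\beta)$'' is dense and in $M$, so by \eqref{eq:meet} some member of $G_\beta\cap M=G'_\beta\cap M$ decides it. This decision is correct for both filters, so $u(\beta)[G_\beta]=u(\beta)[G'_\beta]$. Also $G(\beta)=G'(\beta)$, because $\beta\ne\delta$. By Lemma~\ref{lem:coord}, applied to $G$ and to $G'$, $u\in G_\alpha$ iff $u\in G'_\alpha$. This proves the claim.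

For $\alpha=\kappa$ we get $p\in G\cap M\subseteq G'$. For each $n$, some $u\in G\cap M\subseteq G'$ decides ``$n\in\dot r$''. So $\dot r[G]=\dot r[G']$.
\end{proof}

Note that $y$ is not required to have anything to do with $M$. One $\delta$ serves all $y\in2^\omega\cap V[G_\delta]$ at once, and this will be used.

\section{The generic gap}\label{sec:gap}

We let each $\ell_\xi$, $\xi<\omega_1$, choose the $\xi$-th pair of the gap, if it reads a code for a pair that fits. First we say what fits.

\begin{definition}
Let $\xi\le\omega_1$. A sequence $g=\langle(A_\eta,F_\eta):\eta<\xi\rangle$ is \emph{valid} if (1) of Theorem~\ref{thm:B} holds for its members and all $A_\eta,F_\eta$ are infinite and co-infinite subsets of $\omega$. Let $\mathrm{Int}(g)$ be the set of all infinite co-infinite $Y\subseteq\omega$ such that for all $\eta<\xi$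
\[
A_\eta\subseteq^*Y\subseteq^*F_\eta,\qquad\text{and }Y\setminus A_\eta,\ F_\eta\setminus Y\text{ are infinite.}
\]
A pair $(A,F)$ is \emph{valid for $g$} if $A,F\in\mathrm{Int}(g)$, $A\subseteq F$, and $F\setminus A$ is infinite.
\end{definition}

If $g$ is valid of countable length and $(A,F)$ is valid for $g$, then $g^\frown(A,F)$ is valid. Unions of chains of valid sequences, ordered by end-extension, are valid. For $g=\emptyset$ the valid pairs are the admissible pairs of Section~\ref{sec:one}. As there, we need that any interpolant $Y$ can be placed in either position.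

\begin{lemma}\label{lem:interp}
Let $g=\langle(A_\eta,F_\eta):\eta<\xi\rangle$ be valid and $\xi$ countable.
\begin{enumerate}
\item[(a)] $\mathrm{Int}(g)\neq\emptyset$.
\item[(b)] If $Y\in\mathrm{Int}(g)$, then there are $A,F$ such that both $(A,Y)$ and $(Y,F)$ are valid for $g$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\xi=0$, any infinite co-infinite set will do.

Let $\xi=\eta+1$. Let $Y$ be the union of $A_\eta$ and an infinite part of $F_\eta\setminus A_\eta$ whose complement in $F_\eta\setminus A_\eta$ is infinite. Then $Y$ is infinite and co-infinite, and $Y\setminus A_\eta$ and $F_\eta\setminus Y$ are infinite. For $\zeta\le\eta$ we have $A_\zeta\subseteq^*A_\eta\subseteq Y\subseteq F_\eta\subseteq^*F_\zeta$. Moreover $Y\setminus A_\zeta$ contains $Y\setminus A_\eta$ up to a finite set, and $F_\zeta\setminus Y$ contains $F_\eta\setminus Y$ up to a finite set, so both are infinite.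

Let $\xi$ be a limit. Choose a strictly increasing sequence $\langle\alpha_n:n\in\omega\rangle$ cofinal in $\xi$ and put
\[
Y=\bigcup_n\Bigl(A_{\alpha_n}\cap\bigcap_{m\le n}F_{\alpha_m}\Bigr).
\]
All sets $A_{\alpha_n}\setminus F_{\alpha_m}$ are finite: if $m\le n$, then $A_{\alpha_n}\subseteq F_{\alpha_n}\subseteq^*F_{\alpha_m}$, and if $n<m$, then $A_{\alpha_n}\subseteq^*A_{\alpha_m}\subseteq F_{\alpha_m}$. So
\[
A_{\alpha_n}\setminus Y\subseteq\bigcup_{m\le n}(A_{\alpha_n}\setminus F_{\alpha_m})
\quad\text{and}\quad
Y\setminus F_{\alpha_m}\subseteq\bigcup_{n<m}(A_{\alpha_n}\setminus F_{\alpha_m})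
\]
are finite. Hence $A_\eta\subseteq^*Y\subseteq^*F_\eta$ for all $\eta<\xi$. Since $\eta+1<\xi$, the infinite set $A_{\eta+1}\setminus A_\eta$ is almost contained in $Y\setminus A_\eta$, and the infinite set $F_\eta\setminus F_{\eta+1}$ is almost contained in $F_\eta\setminus Y$. In particular $Y$ is infinite and co-infinite.

(b) The infinite sets $F_\eta\setminus Y$ $(\eta<\xi)$ are countably many and $\subseteq^*$-decreasing. So there is an infinite $Z\subseteq\omega\setminus Y$ almost contained in all of them (if $\xi=0$, let $Z=\omega\setminus Y$). Split $Z$ into disjoint infinite sets $Z_1,Z_2$ and put $F=Y\cup Z_1$. Then $A_\eta\subseteq^*Y\subseteq F\subseteq^*F_\eta$; the set $F\setminus A_\eta\supseteq Y\setminus A_\eta$ is infinite; $Z_2$ is almost contained in $F_\eta\setminus F$ and disjoint from $F$; and $F\setminus Y=Z_1$. So $(Y,F)$ is valid for $g$.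

Similarly, the infinite sets $Y\setminus A_\eta$ are $\subseteq^*$-decreasing, and there is an infinite $W\subseteq Y$ almost contained in all of them (if $\xi=0$, let $W=Y$). Split $W$ into disjoint infinite sets $W_1,W_2$ and put $A=Y\setminus W_1$. Since $W\cap A_\eta$ is finite, $A_\eta\subseteq^*A\subseteq Y\subseteq^*F_\eta$; the set $W_2\subseteq A$ is almost contained in $A\setminus A_\eta$; the set $F_\eta\setminus A\supseteq F_\eta\setminus Y$ is infinite; $A$ is infinite and co-infinite; and $Y\setminus A=W_1$. So $(A,Y)$ is valid for $g$.
\end{proof}

\paragraph{The construction.} In $V$ choose recursively for $\xi<\omega_1$ $P_{\xi+1}$-names $\dot A_\xi,\dot F_\xi$ such that the following is forced, where $g_\xi=\langle(\dot A_\eta,\dot F_\eta):\eta<\xi\rangle$, a valid sequence in $V[G_\xi]$: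
\begin{quote}
$(\dot A_\xi,\dot F_\xi)$ is a pair valid for $g_\xi$; and if $\ell_\xi$ reads some $y$ coding a pair valid for $g_\xi$, then $(\dot A_\xi,\dot F_\xi)$ is that pair.
\end{quote}
This is possible: by Lemma~\ref{lem:interp} there is a pair valid for $g_\xi$, $\ell_\xi$ reads at most one $y$, and by the maximal principle there are names for a choice as required. Let $A_\xi=\dot A_\xi[G]$ and $F_\xi=\dot F_\xi[G]$. Then $\langle(A_\xi,F_\xi):\xi<\omega_1\rangle$ is valid; in particular (1) of Theorem~\ref{thm:B} holds. Note that $g_\delta$ is given by a $P_\delta$-name, so $g_\delta[G']=g_\delta[G]$ whenever $G'_\delta=G_\delta$.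

\section{The dichotomy}\label{sec:dich}

We prove (2) of Theorem~\ref{thm:B} for $\langle(A_\alpha,F_\alpha):\alpha<\omega_1\rangle$. The dual statement is the contrapositive of the first one for $\neg\varphi$, so we prove only the first. Suppose it fails for $\varphi,r,v$: all $F_\alpha$ are in $\mathcal C$ and no $A_\alpha$ is. Let $\dot r$ be a name for a subset of $\omega$ with $\dot r[G]=r$, and let $p\in G$ force
\begin{equation}\label{eq:fail}
\text{for all }\alpha<\omega_1:\quad\varphi(\dot F_\alpha,\dot r,\check v)\ \text{ and }\ \neg\varphi(\dot A_\alpha,\dot r,\check v).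
\end{equation}
Take $\delta<\omega_1$ from Lemma~\ref{lem:protect} for $p$ and $\dot r$. We claim that
\begin{equation}\label{eq:all}
F\in\mathcal C\ \text{ and }\ A\notin\mathcal C\qquad\text{for every pair }(A,F)\in V[G_\delta]\text{ valid for }g_\delta[G].
\end{equation}
Let $y\in V[G_\delta]$ code $(A,F)$, and let $G'$ be the filter given by Lemmas~\ref{lem:change} and~\ref{lem:protect} for this $y$. Then $\ell'_\delta$ reads $y$ and $g_\delta[G']=g_\delta[G]$. So, by the construction of the names, $\dot A_\delta[G']=A$ and $\dot F_\delta[G']=F$. Since $p\in G'$, \eqref{eq:fail} holds in $V[G']$; for $\alpha=\delta$, and as $\dot r[G']=r$, it says that $V[G']\models\varphi(F,r,v)\wedge\neg\varphi(A,r,v)$. But $V[G']=V[G]$, and \eqref{eq:all} follows.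

Now apply Lemma~\ref{lem:interp} in $V[G_\delta]$ to $g_\delta[G]$, which is a valid sequence of countable length $\delta$. We obtain $Y\in\mathrm{Int}(g_\delta[G])$ and sets $A,F$ such that $(A,Y)$ and $(Y,F)$ are valid for $g_\delta[G]$. By \eqref{eq:all} for $(A,Y)$, $Y\in\mathcal C$. By \eqref{eq:all} for $(Y,F)$, $Y\notin\mathcal C$. This contradiction proves (2). Together with Section~\ref{sec:top}, this completes the proofs of Theorems~\ref{thm:A} and~\ref{thm:B}. \hfill$\square$

\begin{remark}
In \eqref{eq:fail} only the instance $\alpha=\delta$ is used for $G'$. The pairs with index above $\delta$ may well be different for $G$ and $G'$; this does not matter, since $\mathcal C$ is defined from $r$ and $v$ and not from the gap.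
\end{remark}

\begin{remark}
The parameter $r$ in the dichotomy cannot be replaced by a subset of $\omega_1$. Such a set can code the whole sequence $\langle(A_\alpha,F_\alpha):\alpha<\omega_1\rangle$, from which $\mathcal F$ is definable. All $F_\alpha$ belong to $\mathcal F$, but no $A_\alpha$ does: if $F_\beta\subseteq^*A_\alpha$ and $\gamma=\max(\alpha,\beta)$, then $F_\gamma\subseteq^*F_\beta\subseteq^*A_\alpha\subseteq^*A_\gamma$, although $F_\gamma\setminus A_\gamma$ is infinite. In particular, by (2), $\mathcal F$ is not definable in $V[G]$ from a subset of $\omega$ and a parameter in $V$. In the proof, the restriction on $r$ is used at the end of Lemma~\ref{lem:protect}: the countable model $M$ contains every $n\in\omega$, so all of $r$ is decided by conditions in $G\cap M$.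
\end{remark}

\begin{remark}
The other hypotheses enter as follows. Properness preserves $\omega_1$ and provides the model $M$ of Lemma~\ref{lem:protect}. Countable supports ensure that a condition in $M$ does not mention the coordinate $\delta=M\cap\omega_1$. The assumption $\kappa\ge\omega_1$ ensures that there are coordinates $\xi$ for all $\xi<\omega_1$. The property of Laver forcing behind Lemma~\ref{lem:change} is that, for every $y\in2^\omega$ in the current model, $\mathbb L$ is isomorphic to its part below $T_y$, and that a Laver real through $T_y$ reads $y$.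
\end{remark}

\begin{thebibliography}{9}
\bibitem{FUfin} \emph{Fr\'echet--Urysohn for finite sets}, \texttt{https://core.ac.uk/download/pdf/81139459.pdf}.
\end{thebibliography}

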